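# Weak convergence of averaged iterates of a nonexpansive map in a uniformly convex space

## 1. Uniform convexity, nonexpansive maps, weak continuity, duality mappings

Throughout, $X$ is a real Banach space, $X\neq\{0\}$ (otherwise everything below is trivial), and $C\subseteq X$ is closed and convex.

**Definition (uniform convexity).** For $\varepsilon\in[0,2]$ put
$$\delta(\varepsilon)=\inf\Big\{1-\Big\|\frac{a+b}2\Big\|:\ \|a\|,\|b\|\le1,\ \|a-b\|\ge\varepsilon\Big\}.$$
The space $X$ is uniformly convex if $\delta(\varepsilon)>0$ for every $\varepsilon\in(0,2]$.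

The function $\delta$ is nonnegative by the triangle inequality, and nondecreasing because the infimum is over a smaller set when $\varepsilon$ grows.

*Example.* In a Hilbert space the parallelogram law gives $\|\frac{a+b}2\|^2=\frac{\|a\|^2+\|b\|^2}2-\frac{\|a-b\|^2}4\le1-\frac{\varepsilon^2}4$, so $\delta(\varepsilon)\ge1-\sqrt{1-\varepsilon^2/4}>0$. On the other hand $\mathbb R^2$ with the maximum norm is not uniformly convex: $a=(1,1)$ and $b=(1,-1)$ have norm $1$ and distance $2$, and their midpoint $(1,0)$ still has norm $1$.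

We shall need the modulus for points other than midpoints. For $\|a\|,\|b\|\le1$ and $\lambda\in[0,1]$,
$$\|\lambda a+(1-\lambda)b\|\le1-2\lambda(1-\lambda)\,\delta(\|a-b\|).\tag{1}$$
By symmetry let $\lambda\le\frac12$. Then $\lambda a+(1-\lambda)b=2\lambda\,\frac{a+b}2+(1-2\lambda)b$ has norm at most $2\lambda(1-\delta(\|a-b\|))+1-2\lambda=1-2\lambda\,\delta(\|a-b\|)$. Since $1-\lambda\le1$ and $\delta\ge0$, this is at most the right side of (1).

**Textbook facts.** A uniformly convex space is reflexive (Milman–Pettis), and in a reflexive space every bounded sequence has a weakly convergent subsequence. Consequently a bounded sequence in such a space converges weakly as soon as all its weak subsequential limits coincide.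

**Definition (nonexpansive map, averaged map).** A map $T:C\to X$ is nonexpansive if $\|Tx-Ty\|\le\|x-y\|$ for all $x,y\in C$. For a nonexpansive $T:C\to C$ we write $F(T)=\{x\in C:Tx=x\}$, and for $\lambda\in(0,1)$ we put $T_\lambda=\lambda I+(1-\lambda)T$.

The map $T_\lambda$ sends $C$ into $C$ because $C$ is convex. It is nonexpansive by the triangle inequality. It has the same fixed points as $T$, because $T_\lambda x-x=(1-\lambda)(Tx-x)$. The sequence $\{T_\lambda^nx\}_{n\ge1}$ is called the sequence of successive approximations constructed by the aid of $T_\lambda$.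

**Definition (asymptotic regularity).** $S:C\to C$ is asymptotically regular if $\|S^{n+1}x-S^nx\|\to0$ for every $x\in C$.

*Example.* Let $X=C=\mathbb R$ and $T=-I$. Then $T^nx=(-1)^nx$, so $T$ is not asymptotically regular. But $T_\lambda x=(2\lambda-1)x$ with $|2\lambda-1|<1$, so $T_\lambda^{n+1}x-T_\lambda^nx=(2\lambda-1)^n(2\lambda-2)x\to0$.

**Definition (weak continuity).** $T:C\to C$ is weakly continuous if it is weakly sequentially continuous on $C$: whenever $x_n\in C$ and $x_n\rightharpoonup x\in C$, then $Tx_n\rightharpoonup Tx$.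

*Example.* Every bounded linear map is weakly continuous. The map $Tx=\|x\|e_1$ on $\ell^2$ is nonexpansive but not weakly continuous: $e_n\rightharpoonup0$, while $Te_n=e_1$ for all $n$ and $T0=0$.

**Definition (gauge, duality mapping).** A gauge function is a continuous, strictly increasing $\mu:[0,\infty)\to[0,\infty)$ with $\mu(0)=0$ and $\mu(t)\to\infty$ as $t\to\infty$. A duality mapping with gauge $\mu$ is a map $J:X\to X^*$ such that $\langle x,Jx\rangle=\|x\|\,\|Jx\|$ and $\|Jx\|=\mu(\|x\|)$ for all $x$. The space $X$ has a weakly continuous duality mapping if, for some gauge, there is such a $J$ for which $x_n\rightharpoonup x$ implies $Jx_n\to Jx$ weak-*.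

*Example.* In a Hilbert space, $J=I$ with $\mu(t)=t$. In $\ell^p$, $1<p<\infty$, take $Jx=(|x_i|^{p-1}\operatorname{sgn}x_i)_i\in\ell^{q}$ with $\frac1p+\frac1q=1$. Then $\|Jx\|_q=\|x\|_p^{p-1}$ and $\langle x,Jx\rangle=\|x\|_p^p$, so the gauge is $\mu(t)=t^{p-1}$. If $x_n\rightharpoonup x$ in $\ell^p$, then $(x_n)$ is bounded and converges coordinatewise. Hence $(Jx_n)$ is bounded in $\ell^q$ and converges coordinatewise to $Jx$, which gives weak-* convergence.

## 2. Schaefer's conjecture and the theorems to be proved

The following facts may be used.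

* (i) (Krasnosel'skii for $\lambda=1/2$; Schaefer for arbitrary $\lambda$.) If $X$ is uniformly convex and the nonexpansive map $T:C\to C$ has a fixed point in $C$, then $T_\lambda$ is asymptotically regular.
* (ii) If $X$ is uniformly convex and has a weakly continuous duality mapping, and $T:C\to C$ is nonexpansive with a fixed point, then for every $x\in C$ and $\lambda\in(0,1)$ the sequence $\{T_\lambda^nx\}$ converges weakly to a fixed point of $T$.
* (iii) Some uniformly convex spaces have no weakly continuous duality mapping. For example, $L^p[0,2\pi]$ with $1<p<\infty$, $p\neq2$, has none.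

Schaefer's conjecture says that for weakly continuous nonexpansive maps in uniformly convex spaces the successive approximations constructed with $T_\lambda$ always converge weakly. The paper "Weak Convergence Of The Sequence Of Successive Approximations For Nonexpansive Mappings" (http://www.ams.org/journals/bull/1967-73-04/S0002-9904-1967-11761-0/S0002-9904-1967-11761-0.pdf) states that, beyond case (ii), the question whether the conjecture in its original form is true remains open. Here is the question.

*Let $X$ be any uniformly convex Banach space, $C\subseteq X$ closed and convex, and $T:C\to C$ weakly continuous and nonexpansive with at least one fixed point. Is $\{T_\lambda^nx\}$ weakly convergent for every $x\in C$ and every $\lambda\in(0,1)$?*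

The answer is yes, and the limit is a fixed point of $T$. The weak continuity of $T$ is not needed. The proof uses the axiom of choice, through ultrafilters on $\mathbb N$ and the Hahn–Banach theorem.

**Theorem A.** Let $X$ be uniformly convex, $C\subseteq X$ closed convex, $T:C\to C$ nonexpansive with $F(T)\neq\emptyset$. Then for all $x\in C$ and $\lambda\in(0,1)$, $\{T_\lambda^nx\}$ converges weakly to a point of $F(T)$.

If $T$ is also weakly continuous, this is exactly the setting of the question. Theorem A will follow from a statement about products of different maps.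

**Theorem B.** Let $X$ be uniformly convex, $C\subseteq X$ closed convex, $T_i:C\to C$ $(i\ge1)$ nonexpansive with $F=\bigcap_iF(T_i)\neq\emptyset$. Let $x_1\in C$, $x_{n+1}=T_nx_n$, and suppose
$$(H)\qquad\lim_{n\to\infty}\|T_ix_n-x_n\|=0\quad\text{for each fixed }i.$$
Then $\{x_n\}$ converges weakly to a point of $F$.

**Corollary C.** Let $X$ be uniformly convex, $C\neq\emptyset$ closed convex, $T:C\to C$ nonexpansive.

1. If $S:C\to C$ is nonexpansive, $F(S)\neq\emptyset$ and $\|S^{n+1}x-S^nx\|\to0$ for a given $x\in C$, then $\{S^nx\}$ converges weakly to a point of $F(S)$.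
2. If $F(T)\neq\emptyset$, $\lambda_n\in[0,1]$, $\sum\lambda_n(1-\lambda_n)=\infty$, $x_1\in C$ and $x_{n+1}=\lambda_nx_n+(1-\lambda_n)Tx_n$, then $\{x_n\}$ converges weakly to a point of $F(T)$. The condition on $(\lambda_n)$ is sharp in the following sense: if $\lambda_n\neq\frac12$ for all $n$ and $\sum\lambda_n(1-\lambda_n)<\infty$, the conclusion fails for $X=C=\mathbb R$, $T=-I$, $x_1\neq0$.
3. For each $\lambda\in(0,1)$ the following are equivalent: (a) $F(T)\neq\emptyset$; (b) $\{T_\lambda^nx\}$ is bounded for some $x\in C$; (c) $\{T_\lambda^nx\}$ converges weakly for every $x\in C$. In that case $Rx=\text{w-}\lim T_\lambda^nx$ is a nonexpansive retraction of $C$ onto $F(T)$.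

## 3. Rotation, shift, finite dimension, Hilbert space

**A rotation.** Let $T$ be the rotation of $\mathbb R^2=\mathbb C$ by a right angle, $Tz=iz$. The sequence $T^nz$ circles forever, but $T_\lambda z=(\lambda+(1-\lambda)i)z$ and $|\lambda+(1-\lambda)i|^2=\lambda^2+(1-\lambda)^2<1$. So $T_\lambda^nz\to0$, the only fixed point.

**A shift.** Let $T$ be the right shift on $\ell^2$, $Te_k=e_{k+1}$, whose only fixed point is $0$. Then $T_{1/2}^ne_1=2^{-n}\sum_{k=0}^n\binom nke_{k+1}$, with squared norm $4^{-n}\sum_k\binom nk^2=4^{-n}\binom{2n}n\to0$.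

**Finite dimension.** Let $\dim X<\infty$ and $x_n=T_\lambda^nx$. For $f\in F(T)$ the sequence $\|x_n-f\|$ is nonincreasing, so $(x_n)$ is bounded and some subsequence converges to some $p\in C$. By (i), $T_\lambda p=p$. Now $\|x_n-p\|$ is nonincreasing and tends to $0$ along a subsequence, so $x_n\to p$. The argument needs norm convergence of a subsequence, which weak compactness does not give.

**Hilbert space.** Let $S=T_\lambda$, $x_n=S^nx$, so that $\|Sx_n-x_n\|\to0$ by (i).

First, every weak subsequential limit $y$ of $(x_n)$ is fixed by $S$. It lies in $C$, since closed convex sets are weakly closed. Along the subsequence,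
$$\|x_n-Sy\|^2-\|x_n-y\|^2=2\langle x_n-y,y-Sy\rangle+\|y-Sy\|^2\to\|y-Sy\|^2.$$
On the other hand $\|x_n-Sy\|\le\|x_n-Sx_n\|+\|x_n-y\|$, so the left side is at most $\|x_n-Sx_n\|\,(\|x_n-Sx_n\|+2\|x_n-y\|)\to0$. Hence $Sy=y$.

Second, there is only one such limit. Let $p,q$ be two. Both are fixed, so $\|x_n-p\|$ and $\|x_n-q\|$ are nonincreasing and converge. Therefore
$$\|x_n-p\|^2-\|x_n-q\|^2=-2\langle x_n,p-q\rangle+\|p\|^2-\|q\|^2$$
converges, so $\langle x_n,p-q\rangle$ converges along the whole sequence. Its limit equals both $\langle p,p-q\rangle$ and $\langle q,p-q\rangle$, so $\|p-q\|^2=0$.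

The second half turns two distances into a linear functional of $x_n$. In a general uniformly convex space no such formula is at hand.

## 4. Convex combinations are nearly preserved when distances are

This lemma is the main use of uniform convexity. If a nonexpansive map nearly preserves the mutual distances of finitely many points, then it nearly commutes with forming their convex combinations.

**Lemma 1 (Bruck's convex approximation, qualitative form).** Let $X$ be uniformly convex. For every $m\ge2$ and $d,\varepsilon>0$ there is $\eta_m(d,\varepsilon)>0$ such that: if $C\subseteq X$ is convex, $U:C\to X$ is nonexpansive, $y_1,\dots,y_m\in C$, $\|y_i-y_j\|\le d$ and $\|y_i-y_j\|-\|Uy_i-Uy_j\|\le\eta_m(d,\varepsilon)$ for all $i,j$, then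
$$\Big\|U\Big(\sum\lambda_iy_i\Big)-\sum\lambda_iUy_i\Big\|\le\varepsilon\qquad\text{for all }\lambda_i\ge0,\ \sum\lambda_i=1.$$

**Step 1: two points.** The purpose is to show that if $U$ moves a point of the segment far from where it should go, then the distance of the endpoints must shrink. Put
$$\eta_2(d,\varepsilon)=\varepsilon\,\delta(\min(4\varepsilon/d,2))>0.$$
Write $\lambda_1=\lambda$, $\lambda_2=1-\lambda$, $D=\|y_1-y_2\|$. If $D=0$ or $\lambda\in\{0,1\}$ there is nothing to prove, so let $D>0$ and $\lambda\in(0,1)$. Put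
$$u=U(\lambda y_1+(1-\lambda)y_2),\qquad v=\lambda Uy_1+(1-\lambda)Uy_2 .$$
The point $\lambda y_1+(1-\lambda)y_2$ has distance $(1-\lambda)D$ from $y_1$ and $\lambda D$ from $y_2$. Since $U$ is nonexpansive, $Uy_1-u=(1-\lambda)Da$ and $u-Uy_2=\lambda Db$ with $\|a\|,\|b\|\le1$. Then
$$v-u=\lambda(Uy_1-u)+(1-\lambda)(Uy_2-u)=\lambda(1-\lambda)D(a-b),$$
$$Uy_1-Uy_2=D\big((1-\lambda)a+\lambda b\big),$$
and by (1) the second line gives $D-\|Uy_1-Uy_2\|\ge2\lambda(1-\lambda)D\,\delta(\|a-b\|)$.

Suppose $\|v-u\|>\varepsilon$. Since $\|a-b\|\le2$, we get $\lambda(1-\lambda)D>\varepsilon/2$. Since $\lambda(1-\lambda)D\le d/4$, we get $2\ge\|a-b\|>4\varepsilon/d$. So $\delta(\|a-b\|)\ge\delta(4\varepsilon/d)>0$, and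
$$D-\|Uy_1-Uy_2\|>\varepsilon\,\delta(\|a-b\|)\ge\varepsilon\,\delta(4\varepsilon/d)=\eta_2(d,\varepsilon),$$
which contradicts the hypothesis. Hence $\|v-u\|\le\varepsilon$.

**Step 2: from $m-1$ to $m$ points.** The purpose is to absorb $y_m$ into the other points. Let $m\ge3$ and put
$$\varepsilon_1=\min\Big(\frac\varepsilon2,\ \frac{\eta_{m-1}(d,\varepsilon/2)}4\Big),\qquad\eta_m(d,\varepsilon)=\min\Big(\eta_2(d,\varepsilon_1),\ \frac{\eta_{m-1}(d,\varepsilon/2)}2\Big).$$
If $\lambda_m=1$ there is nothing to prove. Let $\lambda_m<1$, and for $j<m$ put $u_j=(1-\lambda_m)y_j+\lambda_my_m$ and $\mu_j=\lambda_j/(1-\lambda_m)$. Then $\sum_{j<m}\mu_j=1$ and $\sum_{j<m}\mu_ju_j=\sum_{i\le m}\lambda_iy_i$. Step 1, applied to $y_j$ and $y_m$, gives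
$$\|Uu_j-(1-\lambda_m)Uy_j-\lambda_mUy_m\|\le\varepsilon_1 .$$
The points $u_j$ satisfy the hypotheses for $m-1$ points and tolerance $\varepsilon/2$. Indeed $\|u_i-u_j\|=(1-\lambda_m)\|y_i-y_j\|\le d$, and
$$\|Uu_i-Uu_j\|\ge(1-\lambda_m)\|Uy_i-Uy_j\|-2\varepsilon_1\ge\|u_i-u_j\|-\eta_m(d,\varepsilon)-2\varepsilon_1\ge\|u_i-u_j\|-\eta_{m-1}(d,\varepsilon/2).$$
By induction $\|U(\sum\mu_ju_j)-\sum\mu_jUu_j\|\le\varepsilon/2$. Moreover $\sum_{j<m}\mu_j\big((1-\lambda_m)Uy_j+\lambda_mUy_m\big)=\sum_{i\le m}\lambda_iUy_i$, so $\|\sum\mu_jUu_j-\sum\lambda_iUy_i\|\le\varepsilon_1\le\varepsilon/2$. Adding the two estimates proves the lemma. $\square$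

## 5. Two-point mixtures, and the corner that stops them

Let $x_n=S^nx$ with $S=T_\lambda$, and suppose that $p\ne q$ are two weak subsequential limits of $(x_n)$. As in the Hilbert case they are fixed points of $S$; this will be Lemma 3. A natural replacement for the Hilbert computation is to study the points between $p$ and $x_n$.

**The limit $g(t)=\lim_n\|(1-t)p+tx_n-q\|$ exists for every $t\in[0,1]$.** Let $d>0$ bound all $\|x_n-p\|$, let $\varepsilon>0$, and let $\eta=\eta_2(d,\varepsilon)$. Since $\|x_n-p\|$ is nonincreasing, there is $N$ with $\|x_n-p\|-\|x_{n+s}-p\|\le\eta$ for $n\ge N$, $s\ge0$. Lemma 1 for $U=S^s$ and the points $p=S^sp$ and $x_n$ says that $S^s((1-t)p+tx_n)$ is within $\varepsilon$ of $(1-t)p+tx_{n+s}$. As $S^sq=q$,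
$$\|(1-t)p+tx_{n+s}-q\|\le\|(1-t)p+tx_n-q\|+\varepsilon\qquad(n\ge N,\ s\ge0).$$
So the limit superior exceeds the limit inferior by at most $\varepsilon$, for every $\varepsilon>0$.

**What the limit $p$ says.** Along the subsequence converging weakly to $p$ we have $(1-t)p+tx_n-q\rightharpoonup p-q$. The norm is weakly lower semicontinuous, so
$$g(t)\ge\|p-q\|\qquad(0\le t\le1).\tag{2}$$

**What the limit $q$ should say.** Put $w=p-q$. Suppose the norm is Fréchet differentiable at $w$: there is $j\in X^*$ with $\|w+th\|=\|w\|+t\langle h,j\rangle+o(t)$ as $t\downarrow0$, uniformly for $h$ in bounded sets. Taking $h=w$ gives $\langle w,j\rangle=\|w\|$. Put $h=x_n-p$ and let $n$ run along the subsequence converging to $q$. We get $g(t)=\|w\|+t\langle q-p,j\rangle+o(t)=(1-t)\|w\|+o(t)$. This is less than $\|w\|$ for small $t>0$, contradicting (2). So the argument finishes when the norm is Fréchet differentiable away from $0$.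

**Where it stops.** Uniform convexity does not make the norm differentiable, and without differentiability (2) does not conflict with weak convergence to $q$. On $X=\mathbb R\oplus\ell^2$ put
$$N(a,x)^2=(|a|+\|x\|)^2+a^2+\|x\|^2 .$$
This is a norm, since it is the Euclidean combination of two norms. With $\|(a,x)\|_2^2=a^2+\|x\|^2$ we have $\|\cdot\|_2^2\le N^2\le3\|\cdot\|_2^2$, so $X$ is complete. It is uniformly convex: the first summand is a convex function and the second obeys the parallelogram law, so for $N(u),N(v)\le1$ and $N(u-v)\ge\varepsilon$,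
$$N\Big(\frac{u+v}2\Big)^2\le\frac{N(u)^2+N(v)^2}2-\frac{\|u-v\|_2^2}4\le1-\frac{\varepsilon^2}{12}.$$
Take $p=(1,0)$, $q=0$ and $y_n=(0,2e_n)\rightharpoonup q$. For all $t\in[0,1]$,
$$N((1-t)p+ty_n-q)^2=(1+t)^2+(1-t)^2+4t^2=2+6t^2\ge2=N(p-q)^2 .$$
So a sequence that converges weakly to $q$ satisfies the inequality in (2) for every $t$. (I do not claim that $(y_n)$ is an orbit of a nonexpansive map; the point is that (2) alone gives no contradiction.) The mixtures of $p$ with one term $y_n$ do not detect that $y_n\rightharpoonup q$.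

Averages of many terms do detect it. For distinct $j_1,\dots,j_m$,
$$N\Big(\frac1m\sum_{l=1}^my_{j_l}-q\Big)^2=2\cdot\frac4m\to0 .$$

## 6. Exchanging the terms of an average for $p$, one at a time

The last computation suggests a different contradiction. Start from an average of $m$ terms $x_{j_1},\dots,x_{j_m}$ taken far out along the subsequence for $q$. For large $m$ it should be close to $q$ in norm. Now replace these terms by $p$, one after another. After $m$ replacements the point is $p$. If no replacement decreases the distance to $q$, then $\|p-q\|$ is at most the distance from the average to $q$, which is arbitrarily small.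

Here is the case $m=2$, with "$\lim_{j\to q}$" for a limit along indices at which $x_j$ tends weakly to $q$. We start from
$$\lim_{n\to q}\varphi(n),\qquad\varphi(n)=\lim_{j\to q}\Big\|\tfrac12x_n+\tfrac12x_j-q\Big\| .$$
If $\varphi(n)$ converges along the *whole* sequence, then the limit may just as well be taken along the indices for $p$, and weak lower semicontinuity gives
$$\lim_{n\to q}\varphi(n)=\lim_{n\to p}\varphi(n)\ge\lim_{j\to q}\Big\|\tfrac12p+\tfrac12x_j-q\Big\| .$$
One term has been exchanged. The remaining term is treated in the same way, with $\|\frac12p+\frac12x_n-q\|$ in place of $\varphi(n)$, and the result is at least $\|p-q\|$.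

Three things are needed for a proof:

* a calculus of iterated limits (Section 7);
* the norm of the averages of a bounded weakly null sequence must tend to $0$ for *these* iterated limits and equal weights (Section 8);
* the functions $\varphi$ must converge along the whole sequence (Section 10).

The third is plausible by Lemma 1. Fix $n$ and $t$, and let $U$ be the map that takes $x_n$ to $x_{n+t}$. For $n$ large, the distances from $x_n$ to $p$ and to the far-out terms have settled, so $U$ nearly preserves them. The terms $x_j$ are nearly fixed by $U$ if $j$ is large *depending on $n$ and $t$*. This is why $j$ must be chosen after $n$, and why iterated limits are the right tool.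

## 7. Ultrafilters and iterated limits

**Definition (ultrafilter).** In these notes an ultrafilter is a nonprincipal ultrafilter on $\mathbb N$: a family $\mathcal U$ of subsets of $\mathbb N$ that does not contain $\emptyset$, is closed under finite intersections and supersets, contains $E$ or $\mathbb N\setminus E$ for every $E\subseteq\mathbb N$, and contains all cofinite sets. "$P(n)$ for almost all $n$" means $\{n:P(n)\}\in\mathcal U$.

For every infinite $E\subseteq\mathbb N$ there is an ultrafilter containing $E$. Indeed the sets $E\cap G$ with $G$ cofinite are nonempty and closed under finite intersections, and by Zorn's lemma such a family extends to an ultrafilter.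

**Definition (ultrafilter limit).** For bounded $h:\mathbb N\to\mathbb R$, $\lim_{n,\mathcal U}h(n)$ is the number $c$ such that for every $\varepsilon>0$, $|h(n)-c|<\varepsilon$ for almost all $n$.

It exists: start with a closed interval containing all values and bisect it repeatedly. At each stage one of the two halves contains $h(n)$ for almost all $n$, and the nested intervals shrink to $c$. It is unique because two disjoint sets cannot both lie in $\mathcal U$. An ordinary limit, when it exists, equals the limit along every ultrafilter, because $\mathcal U$ contains the cofinite sets. For example, $\lim_{n,\mathcal U}(-1)^n$ is $1$ if $\mathcal U$ contains the set of even numbers and $-1$ otherwise.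

**Definition (iterated limits).** For bounded $h:\mathbb N^r\to\mathbb R$ put
$$\lim_{\mathcal U^r}h=\lim_{n_1,\mathcal U}\lim_{n_2,\mathcal U}\cdots\lim_{n_r,\mathcal U}h(n_1,\dots,n_r)\qquad(n_1\text{ outermost}),$$
with no limit taken if $r=0$. "$P(n_1,\dots,n_r)$ for almost all $r$-tuples" means: for almost all $n_1$, for almost all $n_2$, …, for almost all $n_r$, $P(n_1,\dots,n_r)$ holds.

*Example.* The order matters. Let $h(n_1,n_2)=1$ if $n_1<n_2$ and $0$ otherwise. Then $\lim_{n_1,\mathcal U}\lim_{n_2,\mathcal U}h=1$ and $\lim_{n_2,\mathcal U}\lim_{n_1,\mathcal U}h=0$. "For almost all pairs" thus includes "$n_2$ is large depending on $n_1$".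

The following rules hold.

* (U1) If finitely many properties each hold for almost all tuples, so does their conjunction. A property holding for almost all tuples holds for at least one tuple. If $P(n)$ holds for almost all $n$, then for almost all $r$-tuples $P(n_1),\dots,P(n_r)$ all hold.
* (U2) If $\lim_{\mathcal U^r}h<c$, then $h<c$ for almost all tuples; likewise with $>$.
* (U3) $\lim_{\mathcal U^r}$ is linear, and $g\le h$ for almost all tuples implies $\lim_{\mathcal U^r}g\le\lim_{\mathcal U^r}h$.
* (U4) If $h$ depends only on some of the variables, the limits in the other variables may be omitted.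

*Proof.* (U1): For $r=1$ the first part is closure under intersections. For $r>1$, for almost all $n_1$ both properties hold for almost all $(n_2,\dots,n_r)$, and induction applies. The second part holds because $\emptyset\notin\mathcal U$: choose $n_1$, then $n_2$, and so on. For the third part, for each fixed $l$ the property $P(n_l)$ holds for almost all tuples, and the first part gives the conjunction. (U2): For $r=1$ apply the definition with $\varepsilon=|c-\lim h|$. For $r>1$ let $H(n_1)=\lim_{n_2,\mathcal U}\cdots\lim_{n_r,\mathcal U}h$. If $\lim_{n_1,\mathcal U}H(n_1)<c$, then $H(n_1)<c$ for almost all $n_1$, and induction applies for each such $n_1$. (U3): The case $r=1$ is immediate from the definition. For $r>1$ apply the case $r-1$ for almost all $n_1$ and then the case $r=1$. (U4): The limit of a constant is that constant. $\square$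

**Definition (weak limit along $\mathcal U$).** $v_n\rightharpoonup v$ along $\mathcal U$ if $\lim_{n,\mathcal U}\langle v_n,x^*\rangle=\langle v,x^*\rangle$ for all $x^*\in X^*$.

*Example.* Let $(x_n)$ be bounded and let a subsequence with index set $E$ converge weakly to $p$. Let $\mathcal P$ be an ultrafilter containing $E$. Then $x_n\rightharpoonup p$ along $\mathcal P$: given $x^*$ and $\varepsilon$, the set $\{n:|\langle x_n-p,x^*\rangle|<\varepsilon\}$ contains $E$ minus a finite set, which lies in $\mathcal P$.

**Weak lower semicontinuity.** If $\Phi:X\to\mathbb R$ is convex and Lipschitz, $(v_n)$ is bounded and $v_n\rightharpoonup v$ along $\mathcal U$, then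
$$\lim_{n,\mathcal U}\Phi(v_n)\ge\Phi(v).\tag{3}$$
By the Hahn–Banach theorem the continuous convex function $\Phi$ has a subgradient at $v$, that is, some $x^*\in X^*$ with $\Phi(u)\ge\Phi(v)+\langle u-v,x^*\rangle$ for all $u$. Put $u=v_n$ and take the limit along $\mathcal U$.

## 8. Long averages of a weakly null sequence are short

This section supplies the second ingredient of Section 6. Equal weights and iterated limits are exactly what the exchange argument will produce.

**Lemma 2.** Let $X$ be uniformly convex, $(z_n)\subset X$ bounded, $z_n\rightharpoonup0$ along $\mathcal U$. Put $M_k=\lim_{\mathcal U^{2^k}}\big\|2^{-k}\sum_{l=1}^{2^k}z_{n_l}\big\|$. Then $M_k\to0$.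

**Step 1: split an average of $2N$ terms into two halves.** Let $N=2^k$ and
$$A=\frac1N\sum_{l\le N}z_{n_l},\qquad B=\frac1N\sum_{N<l\le2N}z_{n_l}.$$
Then $\frac{A+B}2$ is the average of all $2N$ terms, so $M_{k+1}=\lim_{\mathcal U^{2N}}\|\frac{A+B}2\|$. By (U4), $\lim_{\mathcal U^{2N}}\|A\|=\lim_{\mathcal U^{2N}}\|B\|=M_k$.

**Step 2: the two halves are far apart.** The purpose is to show $\lim_{\mathcal U^{2N}}\|A-B\|\ge M_k$, so that uniform convexity can be applied. Let $N<s\le2N$ and fix $n_1,\dots,n_{s-1}$. Apply (3) to the convex Lipschitz function $v\mapsto\|A-\frac1N\sum_{N<l<s}z_{n_l}-\frac1Nv\|$ and to $z_n\rightharpoonup0$: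
$$\lim_{n_s,\mathcal U}\Big\|A-\frac1N\sum_{N<l\le s}z_{n_l}\Big\|\ge\Big\|A-\frac1N\sum_{N<l<s}z_{n_l}\Big\|.$$
Use this for $s=2N$, then take the limit in $n_{2N-1}$ and use it for $s=2N-1$, and so on down to $s=N+1$. By monotonicity of limits, $\lim_{n_{N+1},\mathcal U}\cdots\lim_{n_{2N},\mathcal U}\|A-B\|\ge\|A\|$. Now take the limits in $n_N,\dots,n_1$.

**Step 3: contraction by a fixed factor.** We show $M_{k+1}\le(1-\delta(\frac12))M_k$. If $M_k=0$, then $M_{k+1}\le\frac12(M_k+M_k)=0$. Let $M_k>0$ and $0<\tau\le\frac13$. By (U1) and (U2), for almost all tuples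
$$\|A\|,\|B\|\le(1+\tau)M_k,\qquad\|A-B\|\ge(1-\tau)M_k\ge\tfrac12(1+\tau)M_k,$$
where the last inequality is $2-2\tau\ge1+\tau$. Dividing by $(1+\tau)M_k$ and using the definition of $\delta$, we get $\|\frac{A+B}2\|\le(1-\delta(\frac12))(1+\tau)M_k$ for almost all tuples. Hence $M_{k+1}\le(1-\delta(\frac12))(1+\tau)M_k$ by (U3). Let $\tau\to0$.

Therefore $M_k\le(1-\delta(\frac12))^kM_0\to0$. $\square$

## 9. Weak limits of almost fixed points are fixed points

This lemma places $p$ and $q$ in the fixed point set.

**Lemma 3 (demiclosedness; Browder).** Let $X$ be uniformly convex, $C$ closed convex, $G:C\to C$ nonexpansive, $(y_n)\subset C$ bounded, $y_n\rightharpoonup y$ along $\mathcal U$, $\lim_{n,\mathcal U}\|Gy_n-y_n\|=0$. Then $y\in C$ and $Gy=y$.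

**Step 1: $y\in C$.** If $y\notin C$, Hahn–Banach separation gives $x^*\in X^*$ with $\sup_{c\in C}\langle c,x^*\rangle<\langle y,x^*\rangle$. This contradicts $\langle y,x^*\rangle=\lim_{n,\mathcal U}\langle y_n,x^*\rangle$.

**Step 2: choose an average close to $y$ made of almost fixed points.** Let $\varepsilon>0$ and let $d>0$ bound all $\|y_i-y_j\|$. Lemma 2 for $z_n=y_n-y$ gives $m=2^k\ge2$ with $M_k<\varepsilon$. By (U2), for almost all $m$-tuples the average $\bar y=\frac1m\sum_ly_{n_l}$ satisfies $\|\bar y-y\|\le\varepsilon$. By (U1), for almost all $m$-tuples also $\|Gy_{n_l}-y_{n_l}\|\le\min(\varepsilon,\frac12\eta_m(d,\varepsilon))$ for all $l$. By (U1) there is a tuple with both properties. Fix it.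

**Step 3: $\bar y$ is almost fixed, hence so is $y$.** For all $a,b$,
$$\|y_{n_a}-y_{n_b}\|-\|Gy_{n_a}-Gy_{n_b}\|\le\|Gy_{n_a}-y_{n_a}\|+\|Gy_{n_b}-y_{n_b}\|\le\eta_m(d,\varepsilon).$$
Lemma 1 gives $\|G\bar y-\frac1m\sum_lGy_{n_l}\|\le\varepsilon$. Since $\|\frac1m\sum_lGy_{n_l}-\bar y\|\le\varepsilon$, we get $\|G\bar y-\bar y\|\le2\varepsilon$. Finally
$$\|Gy-y\|\le\|Gy-G\bar y\|+\|G\bar y-\bar y\|+\|\bar y-y\|\le\varepsilon+2\varepsilon+\varepsilon=4\varepsilon .$$
As $\varepsilon>0$ was arbitrary, $Gy=y$. $\square$

## 10. Proof of Theorem B: mixtures converge, and the exchange runs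

**Step 1: the maps that move $x_n$ forward.** For $n\ge1$, $t\ge0$ let $U_{n,t}=T_{n+t-1}\cdots T_n:C\to C$, with $U_{n,0}=I$. This map is nonexpansive, fixes every point of $F$, and $U_{n,t}x_n=x_{n+t}$. It almost fixes far-out terms: for fixed $n,t$,
$$\|U_{n,t}x_j-x_j\|\le\sum_{i=n}^{n+t-1}\|T_ix_j-x_j\|\to0\qquad(j\to\infty).\tag{4}$$
The inequality follows by induction on $t$ from $\|T_{n+t}U_{n,t}x_j-x_j\|\le\|T_{n+t}U_{n,t}x_j-T_{n+t}x_j\|+\|T_{n+t}x_j-x_j\|\le\|U_{n,t}x_j-x_j\|+\|T_{n+t}x_j-x_j\|$, and the convergence is (H).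

**Step 2: reduction to uniqueness of the weak limit.** For $f\in F$ we have $\|x_{n+1}-f\|=\|T_nx_n-T_nf\|\le\|x_n-f\|$, so $(x_n)$ is bounded. By Section 1 it has weak subsequential limits, and it converges weakly if they all coincide. Let a subsequence converge weakly to $p$. By Section 7 there is an ultrafilter $\mathcal P$ with $x_n\rightharpoonup p$ along $\mathcal P$. By (H) and Lemma 3 with $G=T_i$, $T_ip=p$ for every $i$. So every weak subsequential limit lies in $F$.

Suppose, for a contradiction, that $p\neq q$ are two weak subsequential limits. Then $p,q\in F$, and there are ultrafilters $\mathcal P,\mathcal Q$ with $x_n\rightharpoonup p$ along $\mathcal P$ and $x_n\rightharpoonup q$ along $\mathcal Q$.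

**Step 3: the mixtures.** Fix $m\ge1$. For $0\le k\le m-1$ put $r=m-k-1$ and
$$\varphi_k(n)=\lim_{\mathcal Q^r}\Big\|\tfrac km\,p+\tfrac1m\,x_n+\tfrac1m\sum_{l=1}^rx_{j_l}-q\Big\|,$$
the limit being in $j_1,\dots,j_r$ (no limit if $r=0$). Here $k$ terms have already been exchanged for $p$, the term $x_n$ is the next to go, and $r$ terms are waiting.

**Claim.** $\lim_{n\to\infty}\varphi_k(n)$ exists along the whole sequence.

**Step 4: the distances from $x_n$ settle.** This step prepares Lemma 1. The sequence $\rho_p(n)=\|x_n-p\|$ is nonincreasing. So is $\rho(n)=\lim_{j,\mathcal Q}\|x_n-x_j\|$, because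
$$\|x_{n+1}-x_j\|\le\|T_nx_n-T_nx_j\|+\|T_nx_j-x_j\|\le\|x_n-x_j\|+\|T_nx_j-x_j\|$$
and the last term tends to $0$ as $j\to\infty$ by (H). Both sequences are bounded below by $0$, hence convergent.

Let $d>0$ bound all $\|x_i-x_j\|$ and $\|x_i-p\|$. Let $\varepsilon>0$ and $\eta=\eta_{r+2}(d,\varepsilon)$. There is $N$ with
$$\rho_p(n)-\rho_p(n+t)\le\eta,\qquad\rho(n)-\rho(n+t)\le\eta/2\qquad\text{for all }n\ge N,\ t\ge0 .$$

**Step 5: $U_{n,t}$ nearly preserves all distances in the mixture.** Fix $n\ge N$, $t\ge0$ and put $U=U_{n,t}$. We check the hypotheses of Lemma 1 for the $r+2$ points $p,x_n,x_{j_1},\dots,x_{j_r}$. By (U1), for almost all tuples $(j_1,\dots,j_r)$ the following hold for all $l,a,b$.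

* $\|p-x_n\|-\|Up-Ux_n\|=\rho_p(n)-\rho_p(n+t)\le\eta$, since $Up=p$ and $Ux_n=x_{n+t}$.
* $\|p-x_{j_l}\|-\|Up-Ux_{j_l}\|\le\|Ux_{j_l}-x_{j_l}\|\le\eta$, by $Up=p$ and (4).
* $\|x_{j_a}-x_{j_b}\|-\|Ux_{j_a}-Ux_{j_b}\|\le\|Ux_{j_a}-x_{j_a}\|+\|Ux_{j_b}-x_{j_b}\|\le\eta$, by (4).
* $\|x_n-x_{j_l}\|-\|Ux_n-Ux_{j_l}\|\le\|x_n-x_{j_l}\|-\|x_{n+t}-x_{j_l}\|+\|Ux_{j_l}-x_{j_l}\|\le\eta$. Here the limit of the middle expression along $\mathcal Q$ in $j_l$ is $\rho(n)-\rho(n+t)\le\eta/2<\eta$, so it is less than $\eta$ for almost all $j_l$.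

**Step 6: conclusion of the Claim.** Let $y=\frac kmp+\frac1mx_n+\frac1m\sum_lx_{j_l}$. The weights are nonnegative and $\frac km+\frac1m+\frac rm=1$, so $y\in C$. For almost all tuples Lemma 1 gives
$$\Big\|Uy-\Big(\tfrac kmp+\tfrac1mx_{n+t}+\tfrac1m\sum_lUx_{j_l}\Big)\Big\|\le\varepsilon .$$
Since $Uq=q$, also $\|Uy-q\|\le\|y-q\|$. Replacing each $Ux_{j_l}$ by $x_{j_l}$ we obtain, for almost all tuples,
$$\Big\|\tfrac kmp+\tfrac1mx_{n+t}+\tfrac1m\sum_lx_{j_l}-q\Big\|\le\|y-q\|+\varepsilon+\tfrac1m\sum_l\|Ux_{j_l}-x_{j_l}\| .\tag{5}$$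
Take $\lim_{\mathcal Q^r}$. By (U4) and (4) the last sum contributes $0$, so by (U3)
$$\varphi_k(n+t)\le\varphi_k(n)+\varepsilon\qquad\text{for all }n\ge N,\ t\ge0 .$$
(The set of tuples in (5) depends on $n$ and $t$, but $N$ does not depend on $t$.) Hence $\limsup_n\varphi_k(n)\le\liminf_n\varphi_k(n)+\varepsilon$. Since $\varepsilon>0$ was arbitrary and $\varphi_k$ is bounded, the Claim follows.

**Step 7: the exchange.** For $0\le k\le m$ let
$$\Psi_k=\lim_{\mathcal Q^{m-k}}\Big\|\tfrac kmp+\tfrac1m\sum_{l=1}^{m-k}x_{j_l}-q\Big\|,\qquad\text{so }\Psi_m=\|p-q\| .$$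
We show $\Psi_k\ge\Psi_{k+1}$ for $k<m$. Put $r=m-k-1$ and call the outermost of the $m-k=r+1$ variables $n$. By the definition of iterated limits, and by the Claim,
$$\Psi_k=\lim_{n,\mathcal Q}\varphi_k(n)=\lim_{n\to\infty}\varphi_k(n)=\lim_{n,\mathcal P}\varphi_k(n)\ge\Psi_{k+1}.\tag{6}$$
The two middle equalities hold because an ordinary limit equals the limit along every ultrafilter. The last inequality is (3) along $\mathcal P$ for
$$\Phi(v)=\lim_{\mathcal Q^r}\Big\|\tfrac kmp+\tfrac1mv+\tfrac1m\sum_{l\le r}x_{j_l}-q\Big\|\qquad(v\in X).$$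
By (U3), $\Phi$ is convex and $\frac1m$-Lipschitz. Moreover $\Phi(x_n)=\varphi_k(n)$, $x_n\rightharpoonup p$ along $\mathcal P$, and $\Phi(p)=\Psi_{k+1}$.

**Step 8: contradiction.** By (6), for every $m\ge1$,
$$\lim_{\mathcal Q^m}\Big\|\frac1m\sum_{l=1}^m(x_{j_l}-q)\Big\|=\Psi_0\ge\Psi_m=\|p-q\|>0 .$$
Take $m=2^s$ and let $s\to\infty$. By Lemma 2 for $z_n=x_n-q\rightharpoonup0$ along $\mathcal Q$, the left side tends to $0$. This is a contradiction. So $(x_n)$ has exactly one weak subsequential limit, it lies in $F$, and $(x_n)$ converges weakly to it. $\blacksquare$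

## 11. Theorem A, variable averaging parameters, and existence of fixed points

**Proof of Corollary C.1.** Apply Theorem B with $T_i=S$ for all $i$ and $x_1=x$. Then $x_{n+1}=S^nx$ and $F=F(S)$, and (H) reads $\|S^nx-S^{n-1}x\|\to0$, which is assumed. $\blacksquare$

**Proof of Theorem A.** The map $S=T_\lambda$ is nonexpansive, $F(T_\lambda)=F(T)\neq\emptyset$, and $T_\lambda$ is asymptotically regular by (i). So C.1 applies. In particular, for every uniformly convex $X$ and every weakly continuous nonexpansive $T:C\to C$ with a fixed point, $\{T_\lambda^nx\}$ converges weakly for all $x\in C$ and $\lambda\in(0,1)$. $\blacksquare$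

**Proof of Corollary C.2.** Let $T_i=\lambda_iI+(1-\lambda_i)T$, a nonexpansive self-map of $C$. Always $F(T)\subseteq F(T_i)$, with equality if $\lambda_i<1$. Since the series diverges, some $\lambda_i<1$, so $\bigcap_iF(T_i)=F(T)$. It remains to verify (H).

**Step 1: $\|x_n-Tx_n\|$ is nonincreasing.** We have $x_{n+1}-Tx_n=\lambda_n(x_n-Tx_n)$ and $\|x_{n+1}-x_n\|=(1-\lambda_n)\|x_n-Tx_n\|$, so
$$\|x_{n+1}-Tx_{n+1}\|\le\lambda_n\|x_n-Tx_n\|+\|Tx_n-Tx_{n+1}\|\le\|x_n-Tx_n\| .$$

**Step 2: its limit is $0$.** Otherwise there is $\varepsilon>0$ with $\|x_n-Tx_n\|\ge\varepsilon$ for all $n$. Take $f\in F(T)$ and $r_n=\|x_n-f\|$, which is nonincreasing. Then $\|Tx_n-f\|\le r_n$ and $\varepsilon\le\|x_n-Tx_n\|\le2r_n$, so $r_n>0$. Apply (1) to $(x_n-f)/r_n$ and $(Tx_n-f)/r_n$, whose distance is at least $\varepsilon/r_n\ge\varepsilon/r_1$, and use $2r_n\ge\varepsilon$: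
$$r_{n+1}\le r_n-2\lambda_n(1-\lambda_n)\,r_n\,\delta(\varepsilon/r_n)\le r_n-\lambda_n(1-\lambda_n)\,\varepsilon\,\delta(\varepsilon/r_1).$$
Summing over $n$ bounds $\varepsilon\,\delta(\varepsilon/r_1)\sum\lambda_n(1-\lambda_n)$ by $r_1$, which contradicts the divergence of the series.

So $\|Tx_n-x_n\|\to0$, and $\|T_ix_n-x_n\|=(1-\lambda_i)\|Tx_n-x_n\|\to0$ for each $i$. Theorem B applies. (For constant $\lambda_n=\lambda\in(0,1)$, Steps 1 and 2 also prove (i), because $x_{n+1}-x_n=(1-\lambda)(Tx_n-x_n)$.)

**Step 3: sharpness.** For $T=-I$ on $\mathbb R$ we have $x_{n+1}=(2\lambda_n-1)x_n$, so $|x_{n+1}|^2=(1-4\lambda_n(1-\lambda_n))|x_n|^2$. If $\lambda_n\neq\frac12$ for all $n$, no factor vanishes, and if moreover $\sum\lambda_n(1-\lambda_n)<\infty$, the infinite product is positive. So for $x_1\ne0$ the sequence $x_n$ does not tend to $0$, the only fixed point. $\blacksquare$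

**Proof of Corollary C.3.** (a)$\Rightarrow$(c) is Theorem A. (c)$\Rightarrow$(b) holds because weakly convergent sequences are bounded and $C\neq\emptyset$. It remains to show (b)$\Rightarrow$(a).

**Step 1: a point that minimizes the asymptotic distance.** Let $S=T_\lambda$, let $x_n=S^nx$ be bounded, and put $r(v)=\limsup_n\|x_n-v\|$ for $v\in C$. This function is convex, $1$-Lipschitz, and coercive, since $r(v)\ge\|v\|-\sup_n\|x_n\|$. Its sublevel sets in $C$ are bounded, closed and convex, hence weakly compact by reflexivity. So $r$ attains its minimum $r_0$ at some $c\in C$.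

**Step 2: the minimizer is unique.** Suppose $c'\neq c$ is another one. Then $\|c-c'\|\le r(c)+r(c')=2r_0$, so $r_0>0$. Let $\tau\in(0,1)$. For all large $n$, $\|x_n-c\|,\|x_n-c'\|\le r_0+\tau$. Divide by $r_0+\tau$ and use $\|c-c'\|/(r_0+\tau)\ge\theta:=\|c-c'\|/(r_0+1)\in(0,2]$. This gives $\|x_n-\frac{c+c'}2\|\le(r_0+\tau)(1-\delta(\theta))$ for all large $n$. Hence $r(\frac{c+c'}2)\le(r_0+\tau)(1-\delta(\theta))$ for all $\tau\in(0,1)$, and so $r(\frac{c+c'}2)\le r_0(1-\delta(\theta))<r_0$. This is impossible, since $\frac{c+c'}2\in C$.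

**Step 3: the minimizer is fixed.** Since $\|x_{n+1}-Sc\|\le\|x_n-c\|$, we have $r(Sc)\le r(c)=r_0$. By uniqueness $Sc=c$, that is, $c\in F(S)=F(T)$.

**Step 4: the map $R$.** Now let (a)–(c) hold. By Theorem A, $Rx\in F(T)$ for every $x\in C$, and $Rx=x$ for $x\in F(T)$. So $R$ is a retraction of $C$ onto $F(T)$. By weak lower semicontinuity of the norm, $\|Rx-Ry\|\le\liminf_n\|T_\lambda^nx-T_\lambda^ny\|\le\|x-y\|$. $\blacksquare$
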